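\title{Graphs of large girth with a prescribed threshold for coarse embedding into $\ell^p$}

\begin{abstract}
For every $p>2$ we construct a sequence of finite connected $14$-regular graphs with girth tending to infinity that coarsely embeds into $\ell^r$ for every $r\ge p$ and into no $\ell^q$ with $1\le q<p$. We also determine which sets of exponents $r$ occur in this way for sequences of large girth. The graphs are covers of Lubotzky--Phillips--Sarnak expanders: one cover records a walk on the discrete torus $(\mathbb{Z}/3K\mathbb{Z})^k$, and a second one records parities of edge crossings in an intermediate quotient. The obstruction to embedding is a Poincar\'e inequality whose constant in $\ell^q$ has order $1+Kk^{-1/q}$.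
\end{abstract}

\section{Introduction}\label{sec:intro}

The girth of a graph is the length of its shortest cycle. A \emph{large-girth sequence} is a sequence $(X_n)$ of finite connected graphs, each with its edge-path metric $d_n$, such that $\operatorname{girth}(X_n)\to\infty$ and such that, for some constant $M$, every vertex of every $X_n$ has degree between $3$ and $M$. A sequence $(X_n)$ of graphs \emph{coarsely embeds} into a Banach space $V$ if there are maps $f_n:X_n\to V$ and nondecreasing functions $\rho_-,\rho_+:[0,\infty)\to[0,\infty)$, independent of $n$, with $\rho_-(t)\to\infty$ as $t\to\infty$ and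
\begin{equation}\label{eq:coarse}
\rho_-(d_n(x,y))\le\|f_n(x)-f_n(y)\|\le\rho_+(d_n(x,y))\qquad\text{for all $n$ and all }x,y\in X_n .
\end{equation}
The upper bound amounts to a uniform bound on the lengths of the images of edges. The lower bound says that distant vertices have distant images, at any rate whatsoever, as long as the rate does not depend on $n$.

In a graph of girth $g$, any set of fewer than $g$ edges is a forest, and trees embed into every $\ell^r$: send a vertex to the indicator function of the set of edges on its path to a fixed root, and two vertices at distance $d$ go to vectors at distance $d^{1/r}$. So for a large-girth sequence $\mathcal{X}$ an obstruction to embedding can only come from the way the long cycles close up. To measure the obstruction, put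
\[
I(\mathcal{X})=\{r\in[1,\infty):\ \mathcal{X}\text{ coarsely embeds into }\ell^r\}.
\]
This set is closed upwards, and it is all of $[1,\infty)$ as soon as it meets $[1,2]$ (Section~\ref{sec:coarse}). The two simplest examples are extreme: $I=\emptyset$ for expanders of large girth, and $I=[1,\infty)$ for the covers of large-girth graphs that record the parity of the number of crossings of each edge (Section~\ref{sec:base}). Neither example sees the exponent, and one might guess that bounded degree and large girth leave no other possibility. The following conjecture, posed in~\cite{problem}, predicts the opposite: \emph{for any $p>2$ there is a large-girth sequence that coarsely embeds into $\ell^p$ but not into $\ell^q$ for any $q$ with $1\le q<p$.} We prove it.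

\begin{theorem}\label{thm:main}
For every $p>2$ there is a sequence of finite connected $14$-regular simple graphs with girth tending to infinity that coarsely embeds into $\ell^r$ for every $r\ge p$, but into no $\ell^q$ with $1\le q<p$.
\end{theorem}

The same construction realizes every set of exponents that is not excluded by the two general properties of $I(\mathcal{X})$.

\begin{theorem}\label{thm:class}
For a large-girth sequence $\mathcal{X}$, the set $I(\mathcal{X})$ is one of the following: $\emptyset$; $[1,\infty)$; $[p,\infty)$ with $p>2$; $(p,\infty)$ with $p\ge2$. Each of these sets occurs for a $14$-regular sequence of large girth.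
\end{theorem}

Both theorems rest on a statement about a single finite graph with three parameters.

\begin{theorem}\label{thm:finite}
There are constants $C_q$ $(2\le q<\infty)$ such that for all integers $k,g\ge3$ and all odd $K\ge1$ there is a finite connected $14$-regular simple graph $\mathcal{Y}$ of girth at least $g$, with graph automorphisms $a_1,\dots,a_k$, such that the following hold.
\begin{enumerate}
\item[(a)] $d(y,a_jy)\ge g$ for all vertices $y$ and all $j$.
\item[(b)] Let $r\ge2$ and $R=\min(g,\frac12Kk^{-1/r})$. If $R\ge2$, there is a map $\Phi:\mathcal{Y}\to\ell^r$ with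
\[
\min(d(y,y'),R/2)^{1/r}\le\|\Phi(y)-\Phi(y')\|_r\le2d(y,y')\qquad\text{for all }y,y'.
\]
\item[(c)] For every $q\ge2$ and every $f:\mathcal{Y}\to\ell^q$,
\[
\Big(\mathbb{E}_{1\le j\le k}\,\mathbb{E}_{y\in\mathcal{Y}}\|f(a_jy)-f(y)\|_q^q\Big)^{1/q}\le C_q\,(1+Kk^{-1/q})\max_{y\sim y'}\|f(y)-f(y')\|_q .
\]
\end{enumerate}
\end{theorem}

The pairs $(y,a_jy)$ are far apart in $\mathcal{Y}$ by (a). By (c), a $1$-Lipschitz map into $\ell^q$ cannot separate all of them by more than a multiple of $1+Kk^{-1/q}$, and by (b) nothing else stands in the way of an embedding. With $K$ close to $k^{1/p}$, the quantity $Kk^{-1/q}$ is large for $q>p$ and small for $q<p$.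

Section~\ref{sec:coarse} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:finite}. Section~\ref{sec:torus} shows on a discrete torus where the quantity $Kk^{-1/q}$ comes from. Section~\ref{sec:base} introduces the base expander, treats the two extreme examples and derives Theorem~\ref{thm:class}. The remaining sections construct $\mathcal{Y}$ and prove Theorem~\ref{thm:finite}.

\medskip\noindent\textbf{Notation.} We write $\mathbb{Z}_N=\mathbb{Z}/N\mathbb{Z}$ and $\mathrm{e}(x)=e^{2\pi ix}$. The symbol $\mathbb{E}$ denotes the average over a finite set, or an expectation. For a function on a finite set, $\|\cdot\|_q$ is the $L^q$-norm for the uniform probability measure and $\langle f,h\rangle=\mathbb{E}f\overline{h}$; for a vector in $\ell^q$ it is the usual norm. The spaces $\ell^r$ are real. This is no restriction: for $z\in\mathbb{C}$ and $r\ge1$ the number $(|\operatorname{Re}z|^r+|\operatorname{Im}z|^r)^{1/r}$ lies between $2^{-1/2}|z|$ and $2^{1/2}|z|$, so splitting into real and imaginary parts changes an $L^r$-norm by a factor at most $\sqrt2$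 either way.

\section{Coarse embeddings into $\ell^r$}\label{sec:coarse}

Part (b) of Theorem~\ref{thm:finite} controls distances only up to a cutoff. For finite graphs this suffices if the cutoff tends to infinity.

\begin{lemma}\label{lem:criterion}
Let $(X_n)$ be finite connected graphs, let $r\ge1$, $c>0$, and let $T_n\ge0$ with $T_n\to\infty$. Suppose that for all sufficiently large $n$ there is $f_n:X_n\to\ell^r$ with $\min(d_n(x,y),T_n)^c\le\|f_n(x)-f_n(y)\|_r\le2d_n(x,y)$ for all $x,y$. Then $(X_n)$ coarsely embeds into $\ell^r$.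
\end{lemma}

\begin{proof}
For the finitely many remaining $n$ let $f_n$ be constant and replace $T_n$ by $0$; now the inequalities hold for all $n$. Put $\rho_+(t)=2t$ and
\[
\rho_-(t)=\min\big(t,\ \inf\{T_n:\operatorname{diam}X_n\ge t\}\big)^c,\qquad\inf\emptyset=\infty .
\]
The function $\rho_-$ is finite, and it is nondecreasing because the index set shrinks as $t$ grows. If $x,y\in X_n$ and $t=d_n(x,y)$, then $\operatorname{diam}X_n\ge t$, so $\rho_-(t)\le\min(t,T_n)^c$ and \eqref{eq:coarse} holds. Given $T$, only finitely many $n$ have $T_n<T$; once $t\ge T$ exceeds the diameters of these $X_n$, we have $\rho_-(t)\ge T^c$. Hence $\rho_-(t)\to\infty$.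
\end{proof}

\begin{lemma}\label{lem:finite-subsets}
Let $1\le r<\infty$. For every finite subset $\{f_1,\dots,f_N\}$ of a real space $L^r(\mu)$ there are $x_1,\dots,x_N\in\ell^r$ with $\frac12\|f_i-f_j\|\le\|x_i-x_j\|_r\le2\|f_i-f_j\|$. Hence a sequence of finite graphs that coarsely embeds into $L^r(\mu)$ coarsely embeds into $\ell^r$.
\end{lemma}

\begin{proof}
Let $\delta$ be the least distance between two of the $f_i$. Choose simple functions $h_i$, vanishing outside a set of finite measure, with $\|f_i-h_i\|\le\delta/4$. Then $\|h_i-h_j\|$ differs from $\|f_i-f_j\|$ by at most $\delta/2\le\frac12\|f_i-f_j\|$ for $i\ne j$. All $h_i$ are combinations of the indicators of finitely many disjoint sets $B_1,\dots,B_m$ of finite positive measure, and sending $1_{B_l}$ to $\mu(B_l)^{1/r}$ times the $l$-th basis vector maps the span of these indicators isometrically into $\ell^r$.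
\end{proof}

\begin{lemma}\label{lem:monotone}
Let $(X_n)$ be a sequence of finite graphs.
\begin{enumerate}
\item[(i)] If $1\le q<r<\infty$ and $(X_n)$ coarsely embeds into $\ell^q$, then it coarsely embeds into $\ell^r$.
\item[(ii)] If $(X_n)$ coarsely embeds into $\ell^2$, then it coarsely embeds into $\ell^1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $c=\int_0^\infty|e^{i\lambda}-1|^r\lambda^{-1-q}\,d\lambda$. The integral converges at $0$ because $|e^{i\lambda}-1|\le\lambda$ and $r>q$, and at $\infty$ because $q>0$; it is positive. For real $a\ne b$ the substitution $\lambda\mapsto\lambda/|a-b|$ gives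
\[
\int_0^\infty|e^{i\lambda a}-e^{i\lambda b}|^r\lambda^{-1-q}\,d\lambda=c\,|a-b|^q .
\]
For $x\in\ell^q$ let $\Theta(x)$ be the function $(\lambda,j)\mapsto e^{i\lambda x_j}-1$. With respect to the product of $\lambda^{-1-q}d\lambda$ and counting measure, $\Theta(x)$ lies in complex $L^r$ and $\|\Theta(x)-\Theta(y)\|^r=c\|x-y\|_q^q$. So if $f_n$ satisfies \eqref{eq:coarse} in $\ell^q$, then $\Theta\circ f_n$ satisfies it in complex $L^r$ with the functions $c^{1/r}\rho_\pm^{q/r}$. Pass to real and imaginary parts and apply Lemma~\ref{lem:finite-subsets}.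

(ii) Let $\gamma_1,\gamma_2,\dots$ be independent standard Gaussian variables. For $x\in\ell^2$ the variable $\sum_jx_j\gamma_j$ is Gaussian with variance $\|x\|_2^2$, so its $L^1$-norm is $\sqrt{2/\pi}\,\|x\|_2$. Thus $\ell^2$ embeds isometrically into $L^1$, and Lemma~\ref{lem:finite-subsets} applies.
\end{proof}

\begin{corollary}\label{cor:shapes}
For every sequence $\mathcal{X}$ of finite connected graphs, $I(\mathcal{X})$ is $\emptyset$, $[1,\infty)$, $[p,\infty)$ with $p>2$, or $(p,\infty)$ with $p\ge2$.
\end{corollary}

\begin{proof}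
By Lemma~\ref{lem:monotone}(i), $I(\mathcal{X})$ is closed upwards. If it meets $[1,2]$, it contains $2$, hence $1$ by (ii), hence all of $[1,\infty)$. Otherwise it is an upward closed subset of $(2,\infty)$.
\end{proof}

In particular $I(\mathcal{X})=[p,\infty)$ is impossible for $1<p\le2$, which is why the conjecture asks for $p>2$. For the graphs of Theorem~\ref{thm:finite}, embeddability is decided by one numerical sequence.

\begin{proposition}\label{prop:dichotomy}
Let $K_n$ $(n\ge3)$ be odd positive integers and let $\mathcal{Y}_n$ be the graph of Theorem~\ref{thm:finite} for $k=g=n$ and $K=K_n$. For $r\ge2$, the sequence $(\mathcal{Y}_n)$ coarsely embeds into $\ell^r$ if and only if $K_nn^{-1/r}\to\infty$.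
\end{proposition}

\begin{proof}
If $K_nn^{-1/r}\to\infty$, then $R_n=\min(n,\frac12K_nn^{-1/r})\to\infty$. Part (b) applies for all large $n$, and Lemma~\ref{lem:criterion} with $T_n=R_n/2$ and $c=1/r$ gives the embedding. Otherwise there is $B$ with $K_nn^{-1/r}\le B$ for infinitely many $n$. Suppose that maps $f_n:\mathcal{Y}_n\to\ell^r$ satisfy \eqref{eq:coarse}. For each of these $n$, part (c) with $q=r$ bounds an average, so some $y$ and $j$ satisfy $\|f_n(a_jy)-f_n(y)\|_r\le C_r(1+B)\rho_+(1)$. By (a), $d_n(y,a_jy)\ge n$, so $\rho_-(n)\le C_r(1+B)\rho_+(1)$ for infinitely many $n$. This contradicts $\rho_-(t)\to\infty$.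
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:finite}]
Let $K_n$ be the least odd integer with $K_n\ge n^{1/p}\log n$, and let $\mathcal{Y}_n$ be as in Proposition~\ref{prop:dichotomy}. These graphs are connected, simple, $14$-regular and of girth at least $n$. For $r\ge p$ we have $K_nn^{-1/r}\ge\log n\to\infty$, so the sequence embeds into $\ell^r$. For $2\le q<p$ we have $K_nn^{-1/q}\le(n^{1/p}\log n+2)n^{-1/q}\to0$, so it does not embed into $\ell^q$. Since $p>2$, this includes $q=2$, and Lemma~\ref{lem:monotone}(i) then excludes all $q\in[1,2)$.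
\end{proof}

\section{The model: diagonal steps on a discrete torus}\label{sec:torus}

Fix integers $k,K\ge1$. Join $u\in\mathbb{Z}_{3K}^k$ to the $2^k$ points $u+s$, $s\in\{\pm1\}^k$, and let $a_ju=u+K\epsilon_j$, where $\epsilon_j$ is the $j$-th basis vector. An edge moves \emph{every} coordinate by one step; the map $a_j$ moves \emph{one} coordinate by $K$ steps, a third of the way around the cycle, so $u$ and $a_ju$ are at distance at least $K$. In $\ell^r$ these two displacements have lengths $k^{1/r}$ and $K$, with ratio $Kk^{-1/r}$. To realize this on the torus, place $\mathbb{Z}_{3K}$ on a circle of circumference $3K$: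
\[
\tau(c)=\frac{3K}{2\pi}\Big(\cos\frac{2\pi c}{3K},\sin\frac{2\pi c}{3K}\Big)\in\mathbb{R}^2,\qquad
\Psi_r(u)=k^{-1/r}\big(\tau(u_1),\dots,\tau(u_k)\big)\in\ell^r_{2k}.
\]

\begin{lemma}\label{lem:circle}
Let $r\ge2$ and $u,u'\in\mathbb{Z}_{3K}^k$.
\begin{enumerate}
\item[(i)] $\|\Psi_r(u+s)-\Psi_r(u)\|_r\le1$ for all $s\in\{\pm1\}^k$.
\item[(ii)] If $u\ne u'$ and $u\equiv u'\pmod K$, then $\|\Psi_r(u)-\Psi_r(u')\|_r\ge\frac12Kk^{-1/r}$.
\end{enumerate}
\end{lemma}

\begin{proof}
On $\mathbb{R}^2$ we have $2^{-1/2}|\cdot|_2\le|\cdot|_\infty\le|\cdot|_r\le|\cdot|_2$, the last inequality because $r\ge2$. The points $\tau(c)$ and $\tau(c\pm1)$ bound an arc of length $1$, so $|\tau(c\pm1)-\tau(c)|_r\le1$; summing $k$ such terms to the power $r$ gives (i). In (ii) some coordinate of $u-u'$ equals $K$ or $2K=-K$. The corresponding chord subtends the angle $2\pi/3$ and has Euclidean length $\frac{3K}{\pi}\sin\frac\pi3$, and $2^{-1/2}\frac{3}{\pi}\cdot\frac{\sqrt3}{2}>\frac12$.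
\end{proof}

No map does much better than $\Psi_r$. For $r=2$ this is a computation with characters. The characters of $\mathbb{Z}_{3K}^k$ are the functions $u\mapsto\mathrm{e}(\theta\cdot u)$ with \emph{frequency} $\theta=(n_1,\dots,n_k)/3K$, $n_j\in\mathbb{Z}_{3K}$. The map $a_j$ multiplies such a character by $\mathrm{e}(K\theta_j)=\mathrm{e}(n_j/3)$, a cube root of unity, and $|\mathrm{e}(n_j/3)-1|^2$ is $3$ if $3\nmid n_j$ and $0$ otherwise. So let $w(\theta)$ be the number of $j$ with $3\nmid n_j$.

\begin{lemma}\label{lem:cosine}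
For every frequency $\theta$,
\[
\tfrac12\,\mathbb{E}_{s\in\{\pm1\}^k}|\mathrm{e}(\theta\cdot s)-1|^2=1-\prod_{j=1}^k\cos2\pi\theta_j\ \ge\ \tfrac14\min\big(1,w(\theta)/K^2\big).
\]
If $K$ is odd and $\theta\ne0$, then $1-\prod_j\cos2\pi\theta_j>0$.
\end{lemma}

\begin{proof}
The identity follows from $|z-1|^2=2-2\operatorname{Re}z$ for $|z|=1$ and $\mathbb{E}_s\mathrm{e}(\theta\cdot s)=\prod_j\frac12(\mathrm{e}(\theta_j)+\mathrm{e}(-\theta_j))$. If $3\nmid n_j$, then $2\theta_j=2n_j/3K$ is not an integer, so its distance from $\mathbb{Z}$ is at least $1/3K$ and $|\cos2\pi\theta_j|\le\cos(\pi/3K)$. On $[0,\pi/2)$ we have $\cos x\le e^{-x^2/2}$, because $(\log\cos x)'=-\tan x\le-x$. Hence $|\prod_j\cos2\pi\theta_j|\le e^{-z}$ with $z=\pi^2w(\theta)/18K^2\ge w(\theta)/2K^2$. Concavity of $1-e^{-z}$ and $1-e^{-1}>\frac12$ give $1-e^{-z}\ge\frac12\min(1,z)\ge\frac14\min(1,w(\theta)/K^2)$. Finally, if the product equals $1$, then $|\cos2\pi\theta_j|=1$ and so $3K\mid 2n_j$ for all $j$; for odd $K$ this forces $\theta=0$.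
\end{proof}

For integers $0\le w\le k$ we shall use, here and in Section~\ref{sec:poincare},
\begin{equation}\label{eq:maxmin}
\frac wk\le\max\Big(1,\frac{K^2}k\Big)\min\Big(1,\frac w{K^2}\Big).
\end{equation}
Indeed, for $w\ge K^2$ the minimum is $1$ and $w/k\le1$, while for $w<K^2$ the right side is at least $\frac{K^2}k\cdot\frac w{K^2}$.

\begin{example}\label{ex:torus}
Every $f:\mathbb{Z}_{3K}^k\to\mathbb{C}$ satisfies
\[
\mathbb{E}_j\mathbb{E}_u|f(a_ju)-f(u)|^2\le6\max(1,K^2/k)\,\mathbb{E}_s\mathbb{E}_u|f(u+s)-f(u)|^2 .
\]
To see this, write $f(u)=\sum_\theta f_\theta\,\mathrm{e}(\theta\cdot u)$. By Parseval's identity the left side is $\sum_\theta|f_\theta|^2\,3w(\theta)/k$, and the double average on the right is $\sum_\theta|f_\theta|^2\,\mathbb{E}_s|\mathrm{e}(\theta\cdot s)-1|^2\ge\sum_\theta|f_\theta|^2\frac12\min(1,w(\theta)/K^2)$. Now apply \eqref{eq:maxmin}. Both terms of the maximum are needed. For $f(u)=\mathrm{e}(u_1/3K)$ the two averages are $3/k$ and $2-2\cos(2\pi/3K)\le(2\pi/3K)^2$; for $f(u)=\mathrm{e}((u_1+\dots+u_k)/3K)$ they are $3$ and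 at most $4$.
\end{example}

Summed over coordinates, Example~\ref{ex:torus} is part (c) of Theorem~\ref{thm:finite} for $q=2$ on the torus. As a candidate for $\mathcal{Y}$ the torus has three defects. Its degree is $2^k$. For $k\ge2$ it has the $4$-cycles $u,\ u+s,\ u+s+s',\ u+s'$ with $s'\ne\pm s$. And $\Psi_r$ is not a good embedding: for $1\le m\le K$ the points $u$ and $u+m\epsilon_1$ are at distance at least $m$, while their images are at distance at most $mk^{-1/r}$. The first two defects are cured by letting an expander of large girth choose the sign vectors $s$. The third is cured by a further cover that makes all distances visible in $\ell^r$ except those between points that differ by the shifts $a_j$; for those, $\Psi_r$ is good by Lemma~\ref{lem:circle}(ii).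

\section{The base expander and the two extreme cases}\label{sec:base}

\subsection{Graphs from seven permutations}

A \emph{$\sigma$-set} is a finite set $Z$ with permutations $\sigma_1,\dots,\sigma_7$. Its graph has vertex set $Z$ and edge set $E(Z)=Z\times\{1,\dots,7\}$, the edge $(z,t)$ joining $z$ to $\sigma_tz$; loops and multiple edges are allowed for the moment. A walk from a given vertex is the same as a word in the letters $\sigma_t^{\pm1}$, applied one after the other. A \emph{map of $\sigma$-sets} is a map commuting with all $\sigma_t$; it sends the walk with a given word to the walk with the same word. Connected components of a $\sigma$-set are $\sigma$-sets. For $f:Z\to\mathbb{C}$ put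
\[
\mathcal{E}(f)=\sum_{t=1}^7\|f\circ\sigma_t-f\|_2^2,\qquad
\|\nabla f\|_q=\Big(\frac17\sum_{t=1}^7\|f\circ\sigma_t-f\|_q^q\Big)^{1/q},
\]
so that $\mathcal{E}(f)=7\|\nabla f\|_2^2$, and let
\[
Lf=\frac12f+\frac1{28}\sum_{t=1}^7\big(f\circ\sigma_t+f\circ\sigma_t^{-1}\big)
\]
be the operator of the lazy random walk. As an average of compositions with permutations, $L$ is a contraction on every $L^q$, and it is self-adjoint. Expanding the squares in $\mathcal{E}(f)$ gives
\begin{equation}\label{eq:dirichlet}
\langle(1-L)f,f\rangle=\tfrac1{28}\mathcal{E}(f),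
\end{equation}
and $0\le\mathcal{E}(f)\le7\cdot4\|f\|_2^2$ shows that $0\le L\le1$. Since $\|f\circ\sigma_t^{-1}-f\|_q=\|f\circ\sigma_t-f\|_q$,
\begin{equation}\label{eq:onestep}
\|(1-L)f\|_q\le\tfrac1{14}\sum_{t=1}^7\|f\circ\sigma_t-f\|_q\le\tfrac12\|\nabla f\|_q .
\end{equation}

\subsection{The graphs of Lubotzky, Phillips and Sarnak}

There are $14$ integer quaternions $\alpha=\alpha_0+\alpha_1\mathbf{i}+\alpha_2\mathbf{j}+\alpha_3\mathbf{k}$ of norm $13$ with $\alpha_0>0$ odd and $\alpha_1,\alpha_2,\alpha_3$ even, namely $3\pm2\mathbf{i}$, $3\pm2\mathbf{j}$, $3\pm2\mathbf{k}$ and $1\pm2\mathbf{i}\pm2\mathbf{j}\pm2\mathbf{k}$. Modulo an odd prime $P$ the integer quaternions become the algebra of $2\times2$ matrices over $\mathbb{F}_P$, with the norm as determinant, and a matrix whose determinant is a nonzero square defines, up to scalars, an element of $PSL_2(\mathbb{F}_P)$.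

\begin{theorem}[Lubotzky--Phillips--Sarnak~\cite{LPS}]\label{thm:LPS}
Let $P\ne13$ be a prime with $P\equiv1\pmod4$, $\big(\frac{13}{P}\big)=1$ and $P>2\sqrt{13}$. Let $S\subset G=PSL_2(\mathbb{F}_P)$ be the image of the $14$ quaternions above. Then the Cayley graph of $(G,S)$ is connected, non-bipartite and $14$-regular, its girth is at least $2\log_{13}P$, and all its adjacency eigenvalues other than the simple eigenvalue $14$ have absolute value at most $2\sqrt{13}$.
\end{theorem}

We take $P\equiv1\pmod{52}$. There are infinitely many such primes by Dirichlet's theorem, and they satisfy the hypotheses, since $\big(\frac{13}{P}\big)=\big(\frac{P}{13}\big)=1$ by quadratic reciprocity. The $14$ images are distinct. If $\alpha$ and $\beta$ have the same image, then $\overline\alpha\beta$ is a scalar modulo $P$. It has norm $169$, so its imaginary coordinates are multiples of $P$ of absolute value at most $13<P$; they vanish, and $\overline\alpha\beta=\pm13$. Multiplying by $\alpha$ gives $\beta=\pm\alpha$, and $\beta=\alpha$ because both real parts are positive.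 The list is closed under conjugation, $\overline\alpha\ne\alpha$ for each of its members, and the image of $\overline\alpha$ is the inverse of the image of $\alpha$. Thus $S=\{c_1^{\pm1},\dots,c_7^{\pm1}\}$ with $14$ distinct elements, and $G$ is a $\sigma$-set with $\sigma_tv=vc_t$, whose graph is the Cayley graph. We call such a $G$ a \emph{base graph}. Its girth and its order tend to infinity with $P$.

For $f:G\to\mathbb{C}$ of mean zero, $\mathcal{E}(f)$ equals $14\|f\|_2^2$ minus the quadratic form of the adjacency operator, so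
\begin{equation}\label{eq:gap}
\mathcal{E}(f)\ge(14-2\sqrt{13})\|f\|_2^2 .
\end{equation}
The term with $t=1$ is at most $4\|f\|_2^2$, and $10-2\sqrt{13}>2$. So a gap survives the removal of one generator: for all $f:G\to\mathbb{C}$,
\begin{equation}\label{eq:gap6}
\sum_{t=2}^7\|f\circ\sigma_t-f\|_2^2\ge2\,\|f-\mathbb{E}f\|_2^2 .
\end{equation}

A \emph{$\sigma$-set over $G$} is a $\sigma$-set with a map of $\sigma$-sets to $G$. Such sets inherit the girth of $G$.

\begin{lemma}\label{lem:girth}
Let $G$ be a base graph of girth at least $g\ge3$ and let $Z$ be a $\sigma$-set over $G$. Then the graph of $Z$ is simple, $14$-regular and of girth at least $g$, and two distinct points of $Z$ with the same image in $G$ are at distance at least $g$.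
\end{lemma}

\begin{proof}
Call a word reduced if no letter is followed by its inverse. We claim that a nonempty reduced word of length less than $g$ moves every point of $G$. Since the elements $c_t^{\pm1}$ are distinct, the corresponding walk never returns along the edge it has just crossed. Its edges form a connected subgraph with fewer than $g$ edges, that is, a tree, and in a tree such a walk increases its distance from the starting point at every step. So it is not closed.

A loop, a pair of parallel edges or a cycle in $Z$ is a closed walk with distinct edges. Its word is reduced, because a letter followed by its inverse crosses one edge twice, and the image walk in $G$ is closed; so its length is at least $g$. Hence $Z$ is simple of girth at least $g$, and each vertex lies on seven outgoing and seven incoming edges. A shortest walk between distinct points with the same image has a nonempty reduced word and a closed image in $G$, so its length is at least $g$.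
\end{proof}

\subsection{Expanders embed into no $\ell^q$}

A spectral gap is an $L^2$ statement. To use it in $L^q$ we interpolate. The Riesz--Thorin theorem states, in the case needed here, that a linear operator $U$ between spaces of complex functions on finite probability spaces satisfies, for $2\le q<\infty$,
\begin{equation}\label{eq:RT}
\|U\|_{q\to q}\le\|U\|_{2\to2}^{2/q}\,\|U\|_{\infty\to\infty}^{1-2/q}.
\end{equation}
The resulting bound applies in particular to real functions. The next proof is the simplest instance of the method of Section~\ref{sec:poincare}.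

\begin{proposition}\label{prop:empty}
If $(G_n)$ are base graphs with girth tending to infinity, then $I((G_n))=\emptyset$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:monotone}(i) it suffices to exclude $\ell^q$ for $q>2$. By \eqref{eq:dirichlet} and \eqref{eq:gap}, on functions of mean zero $0\le L\le\frac12+\frac{\sqrt{13}}{14}<0.8$. So the operator $F\mapsto L^m(F-\mathbb{E}F)$ has norm at most $0.8^m$ on $L^2$ and at most $2$ on $L^\infty$, hence by \eqref{eq:RT} at most $2\cdot0.8^{2m/q}$ on $L^q$. Fix $m=m_q$ making this at most $\frac12$. Let $F$ be a real function on $G_n$ and $H=F-\mathbb{E}F$. Then $\|H\|_q\le\|(1-L^m)H\|_q+\frac12\|H\|_q$. Writing $1-L^m=(1+L+\dots+L^{m-1})(1-L)$ and using $(1-L)H=(1-L)F$ and \eqref{eq:onestep}, we get $\|(1-L^m)H\|_q\le m\|\nabla F\|_q$. Hence $\|H\|_q\le2m\|\nabla F\|_q$ and $\mathbb{E}_{x,y}|F(x)-F(y)|^q\le(2\|H\|_q)^q\le(4m)^q\|\nabla F\|_q^q$.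

Suppose $f_n:G_n\to\ell^q$ satisfy \eqref{eq:coarse}. Summing the last inequality over the coordinates of $f_n$ gives $\mathbb{E}_{x,y}\|f_n(x)-f_n(y)\|_q^q\le(4m\rho_+(1))^q$. At most $1+14+\dots+14^{t-1}\le14^t$ points lie at distance less than $t$ from a given point. Let $t_n$ be the largest integer with $14^{t_n}\le|G_n|/2$. Then $t_n\to\infty$, and at least half of all pairs are at distance at least $t_n$, so $\frac12\rho_-(t_n)^q\le(4m\rho_+(1))^q$ for all $n$, a contradiction.
\end{proof}

\subsection{Parity covers embed into $\ell^1$}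

Let $\psi:Y\to X$ be a map of $\sigma$-sets. The \emph{parity cover of $Y$ relative to $\psi$} is the $\sigma$-set
\[
\widetilde Y=Y\times\mathbb{Z}_2^{E(X)},\qquad\sigma_t(y,b)=\big(\sigma_ty,\ b+\delta_{(\psi(y),t)}\big),
\]
where $\delta_{(x,t)}$ is the indicator of the edge $(x,t)$. Crossing an edge of $\widetilde Y$, in either direction, adds to $b$ the indicator of the edge of $X$ below it. So along a walk $b$ records the parity of the number of crossings of each edge of $X$. We identify $\beta\in\mathbb{Z}_2^{E(X)}$ with a set of edges and write $|\beta|$ for its cardinality. The point of the construction is that in a graph of large girth a small parity record determines a short path.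

\begin{lemma}\label{lem:forest}
Let $X$ be a $\sigma$-set over a base graph of girth at least $g\ge3$, and let $\psi:Y\to X$ be a map of $\sigma$-sets. Let $(y,b)$ and $(y',b')$ lie in the same component of $\widetilde Y$, and suppose that $h=|b'-b|<g$. Then there is a walk of length $h$ from $(y,b)$ to a point $(y'',b')$ with $\psi(y'')=\psi(y')$.
\end{lemma}

\begin{proof}
Let $x=\psi(y)$, $x'=\psi(y')$, $\beta=b'-b$. A walk from $(y,b)$ to $(y',b')$ projects to a walk $x=x_0,x_1,\dots,x_n=x'$ in $X$, and $\beta$ is the set of edges crossed an odd number of times. The $i$-th step adds or removes one edge, and so changes the parity of the degree exactly at $x_{i-1}$ and $x_i$. These changes cancel in pairs: the vertices of odd degree in $\beta$ are $x$ and $x'$ if $x\ne x'$, and there are none if $x=x'$. By Lemma~\ref{lem:girth}, $X$ has girth at least $g>h$, so $\beta$ is a forest. Every tree with an edge has at least two leaves, and leaves have odd degree. Hence $\beta=\emptyset$ if $x=x'$, and we take $y''=y$. If $x\ne x'$, then $\beta$ is a single tree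 whose only leaves are $x$ and $x'$, that is, a simple path from $x$ to $x'$ with $h$ edges. Apply the word of this path to $(y,b)$. The resulting walk lies above the path, so it ends at a point $(y'',b+\beta)$ with $\psi(y'')=x'$.
\end{proof}

\begin{proposition}\label{prop:full}
Let $(G_n)$ be base graphs with girths $g_n\to\infty$, $g_n\ge3$, and let $Z_n$ be a component of the parity cover of $G_n$ relative to the identity map. Then $(Z_n)$ is a $14$-regular large-girth sequence with $I((Z_n))=[1,\infty)$.
\end{proposition}

\begin{proof}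
Lemma~\ref{lem:girth} gives the first claim. Send $(v,b)$ to $b\in\{0,1\}^{E(G_n)}\subset\ell^1$. Let $(v,b)$ and $(v',b')$ be at distance $D$ and let $h=|b'-b|$ be the distance of their images. Each step changes one coordinate of $b$, so $h\le D$. If $h<g_n$, Lemma~\ref{lem:forest} gives a walk of length $h$ from $(v,b)$ to $(v',b')$, so $D\le h$. Thus $\min(D,g_n)\le h\le D$. Lemma~\ref{lem:criterion} gives $1\in I$, and Lemma~\ref{lem:monotone}(i) gives the rest.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class} from Theorem~\ref{thm:finite}]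
The list of possible sets is Corollary~\ref{cor:shapes}. The sets $\emptyset$, $[1,\infty)$ and $[p,\infty)$ with $p>2$ are realized by Proposition~\ref{prop:empty}, Proposition~\ref{prop:full} and Theorem~\ref{thm:main}. For $(p,\infty)$ with $p\ge2$, let $K_n$ be the least odd integer with $K_n\ge n^{1/p}$, so that $n^{1/p}\le K_n\le n^{1/p}+2\le3n^{1/p}$. Then $K_nn^{-1/r}\to\infty$ for $r>p$, while $K_nn^{-1/p}\le3$. By Proposition~\ref{prop:dichotomy}, $I((\mathcal{Y}_n))$ contains $(p,\infty)$ and does not contain $p$. Being closed upwards, it equals $(p,\infty)$.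
\end{proof}

\section{Construction of $\mathcal{Y}$}\label{sec:construction}

Fix $k,g\ge3$ and an odd $K\ge1$, and choose a base graph $G$ with girth at least $g$ and $|G|\ge2^k$.

\medskip\noindent\textbf{Labels.} Distribute the points of $G$ as evenly as possible among the $2^k$ sign vectors. This gives a map $s:G\to\{\pm1\}^k$ all of whose fibers have at least $\lfloor|G|2^{-k}\rfloor\ge\frac12|G|2^{-k}$ points. Consequently, for every function $\varphi\ge0$ on $\{\pm1\}^k$,
\begin{equation}\label{eq:labels}
\mathbb{E}_{v\in G}\,\varphi(s(v))\ge\tfrac12\,\mathbb{E}_{s\in\{\pm1\}^k}\varphi(s).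
\end{equation}

\medskip\noindent\textbf{Torus covers.} Let $Y=G\times\mathbb{Z}_{3K}^k$ and $X=G\times\mathbb{Z}_K^k$, both with
\[
\sigma_1(v,u)=(\sigma_1v,\,u+s(v)),\qquad\sigma_t(v,u)=(\sigma_tv,\,u)\quad(2\le t\le7).
\]
The generators $\sigma_2,\dots,\sigma_7$ leave $u$ fixed and, by \eqref{eq:gap6}, mix $v$; then $\sigma_1$ makes the diagonal step that the label of $v$ prescribes. In this way a graph of degree $14$ imitates the torus of Section~\ref{sec:torus}. Reduction of $u$ modulo $K$ is a map of $\sigma$-sets $\psi:Y\to X$. The group $A=\mathbb{Z}_3^k$ acts freely on $Y$ by $a(v,u)=(v,u+Ka)$; this action commutes with the $\sigma_t$, and its orbits are the fibers of $\psi$. Let $a_1,\dots,a_k$ be the standard basis of $A$.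

\medskip\noindent\textbf{The parity cover.} The graph $Y$ covers the expander $G$, and the coordinate $u$ does not see $G$ at all. A parity cover will make distances visible, but it must not make too much visible: relative to the identity of $Y$, the proof of Proposition~\ref{prop:full} would give an embedding into $\ell^1$ up to scale $g$, and no obstruction would remain. We therefore record parities on the edges of $X=Y/A$, which cannot distinguish $y$ from $ay$. Let
\[
\widetilde Y=Y\times\mathbb{Z}_2^{E(X)}\longrightarrow Y\xrightarrow{\ \psi\ }X\longrightarrow G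
\]
be the parity cover of $Y$ relative to $\psi$; all arrows are maps of $\sigma$-sets. Let $A$ act on $\widetilde Y$ through the first factor. Because $\psi(ay)=\psi(y)$, this action commutes with the $\sigma_t$. The translations $(y,b)\mapsto(y,b+b')$ commute with the $\sigma_t$ and with $A$.

Fix $y_0\in Y$ and let $\mathcal{Y}$ be the component of $(y_0,0)$ in $\widetilde Y$. By Lemma~\ref{lem:girth}, $\mathcal{Y}$ is a connected simple $14$-regular graph of girth at least $g$, and each $y\in\widetilde Y$ is at distance at least $g$ from $a_jy$, since these are distinct points over the same point of $G$. Part (a) of Theorem~\ref{thm:finite} will follow once we know that $A$ preserves $\mathcal{Y}$; this is Lemma~\ref{lem:invariant}.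

\section{The embedding}\label{sec:embedding}

\begin{proof}[Proof of Theorem~\ref{thm:finite}(b)]
Let $r\ge2$ and $R=\min(g,\frac12Kk^{-1/r})\ge2$. For $y=(v,u,b)\in\mathcal{Y}$ put $\Phi_1(y)=b\in\{0,1\}^{E(X)}\subset\ell^r(E(X))$ and $\Phi_2(y)=\Psi_r(u)$, and let $\Phi=(\Phi_1,\Phi_2)$ in the $\ell^r$-sum. Along an edge exactly one coordinate of $b$ changes, and $u$ is either fixed or changes by a sign vector. So $\Phi_1$ is $1$-Lipschitz, $\Phi_2$ is $1$-Lipschitz by Lemma~\ref{lem:circle}(i), and $\Phi$ is $2$-Lipschitz.

For the lower bound let $y=(v,u,b)$ and $y'=(v',u',b')$ be at distance $D$ in $\mathcal{Y}$, and let $h=|b'-b|$, so that $\|\Phi_1(y)-\Phi_1(y')\|_r=h^{1/r}$. If $h\ge R/2$, this already gives the bound. Let $h<R/2$. Then $h<g$, and Lemma~\ref{lem:forest} gives a point $y''=(v',u'',b')$ with $u''\equiv u'\pmod K$ and $d(y,y'')\le h$. If $u''=u'$, then $y''=y'$, so $D\le h$ and $\|\Phi(y)-\Phi(y')\|_r\ge h^{1/r}\ge D^{1/r}$. If $u''\ne u'$, the parity record is blind and the torus coordinate takes over: by Lemma~\ref{lem:circle}(ii), $\|\Phi_2(y'')-\Phi_2(y')\|_r\ge\frac12Kk^{-1/r}\ge R$,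 and since $\Phi_2$ is $1$-Lipschitz,
\[
\|\Phi_2(y)-\Phi_2(y')\|_r\ge R-h>R/2\ge(R/2)^{1/r},
\]
where the last step uses $R\ge2$. In all cases $\|\Phi(y)-\Phi(y')\|_r\ge\min(D,R/2)^{1/r}$.
\end{proof}

\begin{remark}
The map $\Phi_2$ with $r=q$ is $1$-Lipschitz and moves every pair $(y,a_jy)$ apart by at least $\frac12Kk^{-1/q}$. So the term $Kk^{-1/q}$ in part (c) cannot be improved by more than a factor depending on $q$.
\end{remark}

\section{Spectral gaps on the eigenspaces of $A$}\label{sec:spectral}

On the torus, Lemma~\ref{lem:cosine} says that a character on which $w$ of the shifts $a_j$ act nontrivially has energy at least of order $\min(1,w/K^2)$. We transfer this estimate first to $Y$ and then to $\widetilde Y$. For a character $\chi$ of $A$ let $|\chi|$ be the number of $j$ with $\chi(a_j)\ne1$. A complex function $f$ on $Y$ or $\widetilde Y$ is \emph{$\chi$-equivariant} if $f(ay)=\chi(a)f(y)$ for all $a\in A$ and all $y$.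

\subsection{The torus cover}

Expand $f:Y\to\mathbb{C}$ in the variable $u$ as $f(v,u)=\sum_\theta f_\theta(v)\mathrm{e}(\theta\cdot u)$, with frequencies $\theta$ as in Section~\ref{sec:torus}. The coefficient of $\mathrm{e}(\theta\cdot u)$ in $f\circ\sigma_1$ is $\mathrm{e}(\theta\cdot s(v))f_\theta(\sigma_1v)$, and in $f\circ\sigma_t$ for $t\ge2$ it is $f_\theta(\sigma_tv)$. Parseval's identity in $u$ gives $\|f\|_2^2=\sum_\theta\|f_\theta\|_2^2$ and $\mathcal{E}(f)=\sum_\theta\mathcal{E}_\theta(f_\theta)$, where for $h:G\to\mathbb{C}$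
\[
\mathcal{E}_\theta(h)=\mathbb{E}_v\big|\mathrm{e}(\theta\cdot s(v))h(\sigma_1v)-h(v)\big|^2+\sum_{t=2}^7\|h\circ\sigma_t-h\|_2^2 .
\]
If $\mathcal{E}_\theta(h)$ is small, the six untwisted terms force $h$ to be nearly constant, and on a constant $\mu$ the twisted term equals $\eta(\theta)|\mu|^2$ with $\eta(\theta)=\mathbb{E}_v|\mathrm{e}(\theta\cdot s(v))-1|^2\le4$. By \eqref{eq:labels} and Lemma~\ref{lem:cosine},
\begin{equation}\label{eq:eta}
\eta(\theta)\ge\tfrac14\min(1,w(\theta)/K^2)\quad\text{for all }\theta,\qquad\eta(\theta)>0\quad\text{for }\theta\ne0,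
\end{equation}
where the second statement uses that $K$ is odd.

\begin{lemma}\label{lem:twisted}
$\mathcal{E}_\theta(h)\ge\frac18\eta(\theta)\|h\|_2^2$ for every $h:G\to\mathbb{C}$.
\end{lemma}

\begin{proof}
Write $h=\mu+h_0$ with $\mu$ constant and $\mathbb{E}h_0=0$, and abbreviate $\eta=\eta(\theta)$. By \eqref{eq:gap6}, $\|h_0\|_2^2\le\frac12\mathcal{E}_\theta(h)$. In the twisted term,
\[
\mathrm{e}(\theta\cdot s(v))h(\sigma_1v)-h(v)=\mu\big(\mathrm{e}(\theta\cdot s(v))-1\big)+\big[\mathrm{e}(\theta\cdot s(v))h_0(\sigma_1v)-h_0(v)\big],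
\]
and the bracket has $L^2$-norm at most $2\|h_0\|_2$. The inequality $|z+z'|^2\ge\frac12|z|^2-|z'|^2$ gives $\mathcal{E}_\theta(h)\ge\frac12|\mu|^2\eta-4\|h_0\|_2^2\ge\frac12|\mu|^2\eta-2\mathcal{E}_\theta(h)$, that is, $|\mu|^2\eta\le6\mathcal{E}_\theta(h)$. Since $\eta\le4$, also $\eta\|h_0\|_2^2\le2\mathcal{E}_\theta(h)$. Adding, $\eta\|h\|_2^2=\eta|\mu|^2+\eta\|h_0\|_2^2\le8\mathcal{E}_\theta(h)$.
\end{proof}

\begin{lemma}\label{lem:gapY}
If $f:Y\to\mathbb{C}$ is $\chi$-equivariant, then $\mathcal{E}(f)\ge\frac1{32}\min(1,|\chi|/K^2)\|f\|_2^2$.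
\end{lemma}

\begin{proof}
The coefficient of $\mathrm{e}(\theta\cdot u)$ in $f\circ a_j$ is $\mathrm{e}(n_j/3)f_\theta$. So $f_\theta=0$ unless $\mathrm{e}(n_j/3)=\chi(a_j)$ for all $j$, and then $w(\theta)=|\chi|$. Apply Lemma~\ref{lem:twisted} and \eqref{eq:eta}, and sum over $\theta$.
\end{proof}

\begin{lemma}\label{lem:invariant}
The graph $Y$ is connected, and $a\mathcal{Y}=\mathcal{Y}$ for every $a\in A$. Hence $a_1,\dots,a_k$ are automorphisms of $\mathcal{Y}$, and Theorem~\ref{thm:finite}(a) holds.
\end{lemma}

\begin{proof}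
Let $f$ be the indicator of a component of $Y$. Then $\mathcal{E}(f)=0$, so $\mathcal{E}_\theta(f_\theta)=0$ for all $\theta$. For $\theta\ne0$, Lemma~\ref{lem:twisted} and \eqref{eq:eta} give $f_\theta=0$, and $f_0$ is constant by \eqref{eq:gap6}. So $f$ is constant and $Y$ is connected.

Let $a\in A$ and choose a word $\omega$ taking $y_0$ to $ay_0$ in $Y$. In $\widetilde Y$ it takes $(y_0,0)$ to $(ay_0,b)$ for some $b$, which we do not control. But $\omega$ commutes with $a$ and with translation by $b$, so it takes $(ay_0,b)$ to $((2a)y_0,b+b)=((2a)y_0,0)$. Thus $((2a)y_0,0)\in\mathcal{Y}$. As $a\mapsto2a$ is a bijection of $\mathbb{Z}_3^k$, the whole $A$-orbit of $(y_0,0)$ lies in $\mathcal{Y}$. Each $a\in A$ commutes with the $\sigma_t$, so it is a graph automorphism of $\widetilde Y$ and maps the component of $(y_0,0)$ onto the component of $a(y_0,0)$, which is $\mathcal{Y}$.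
\end{proof}

For even $K$ the function $(-1)^{u_1+u_2}$ on $Y$ would be well defined and invariant under all $\sigma_t$, so $Y$ would be disconnected. This is the only use of the parity of $K$.

\subsection{The parity cover}

Fourier expansion in $b$ turns the energy on $\widetilde Y$ into energies on $Y$ with signs $\pm1$ placed on the edges, and we have no information on these signs. Replacing a function by its modulus removes the signs, but it also destroys the equivariance, and with it the gap. Doubling the argument removes the signs and turns $\chi$ into $\chi^2$. This is the reason for taking $A$ of exponent $3$: the square of a nontrivial cube root of unity is nontrivial, so $|\chi^2|=|\chi|$, whereas for exponent $2$ the character $\chi^2$ would be trivial.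

\begin{lemma}\label{lem:gapYtilde}
If $f:\widetilde Y\to\mathbb{C}$ is $\chi$-equivariant, then $\mathcal{E}(f)\ge\frac1{128}\min(1,|\chi|/K^2)\|f\|_2^2$.
\end{lemma}

\begin{proof}
Write $f(y,b)=\sum_\xi f_\xi(y)(-1)^{\xi\cdot b}$, with $\xi$ ranging over $\mathbb{Z}_2^{E(X)}$. Each $f_\xi:Y\to\mathbb{C}$ is $\chi$-equivariant, because $A$ does not act on $b$. The coefficient of $(-1)^{\xi\cdot b}$ in $f\circ\sigma_t$ is $\varepsilon_{\xi,t}(y)f_\xi(\sigma_ty)$, where $\varepsilon_{\xi,t}(y)=-1$ if the edge $(\psi(y),t)$ belongs to $\xi$ and $+1$ otherwise. By Parseval's identity in $b$,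
\[
\|f\|_2^2=\sum_\xi\|f_\xi\|_2^2,\qquad\mathcal{E}(f)=\sum_\xi\sum_{t=1}^7\mathbb{E}_y\big|\varepsilon_{\xi,t}(y)f_\xi(\sigma_ty)-f_\xi(y)\big|^2 .
\]
Let $\nu(z)=z^2/|z|$ for $z\ne0$ and $\nu(0)=0$. Then $|\nu(z)|=|z|$ and $\nu(\lambda z)=\lambda^2\nu(z)$ for $|\lambda|=1$; in particular $\nu(-z)=\nu(z)$. Moreover $\nu$ is $2$-Lipschitz: if $\varphi$ is the difference of the arguments of $z$ and $z'$, then $|z-z'|^2=(|z|-|z'|)^2+4|z||z'|\sin^2\frac\varphi2$, and
\[
|\nu(z)-\nu(z')|^2=(|z|-|z'|)^2+4|z||z'|\sin^2\varphi\le(|z|-|z'|)^2+16|z||z'|\sin^2\tfrac\varphi2\le4|z-z'|^2 .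
\]
The function $h_\xi=\nu\circ f_\xi$ is $\chi^2$-equivariant, $\|h_\xi\|_2=\|f_\xi\|_2$, and $|h_\xi(\sigma_ty)-h_\xi(y)|\le2|\varepsilon_{\xi,t}(y)f_\xi(\sigma_ty)-f_\xi(y)|$. By Lemma~\ref{lem:gapY} for $\chi^2$,
\[
\mathcal{E}(f)\ge\sum_\xi\tfrac14\mathcal{E}(h_\xi)\ge\tfrac1{128}\min(1,|\chi|/K^2)\sum_\xi\|f_\xi\|_2^2 .\qedhere
\]
\end{proof}

\section{The Poincar\'e inequality in $\ell^q$}\label{sec:poincare}

For a function $F$ on $\widetilde Y$ let $D_jF=F\circ a_j-F$. Part (c) of Theorem~\ref{thm:finite} follows from a scalar inequality.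

\begin{proposition}\label{prop:scalar}
For $2\le q<\infty$ there is $C_q$, depending only on $q$, such that every $F:\widetilde Y\to\mathbb{R}$ satisfies
\begin{equation}\label{eq:scalar}
\big(\mathbb{E}_j\|D_jF\|_q^q\big)^{1/q}\le C_q(1+Kk^{-1/q})\|\nabla F\|_q .
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:finite}(c) from Proposition~\ref{prop:scalar}]
Let $f:\mathcal{Y}\to\ell^q$. Extend each coordinate of $f$ by $0$ to $\widetilde Y$, apply \eqref{eq:scalar}, raise it to the power $q$ and sum over the coordinates. Since $\mathcal{Y}$ and its complement are invariant under all $\sigma_t$ and $a_j$, each average over $\widetilde Y$ is $|\mathcal{Y}|/|\widetilde Y|$ times the corresponding average over $\mathcal{Y}$. Cancelling this factor bounds $\mathbb{E}_j\mathbb{E}_{y\in\mathcal{Y}}\|f(a_jy)-f(y)\|_q^q$ by $C_q^q(1+Kk^{-1/q})^q$ times $\frac17\sum_t\mathbb{E}_{y\in\mathcal{Y}}\|f(\sigma_ty)-f(y)\|_q^q$, and the last average is at most the $q$-th power of the maximum over edges.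
\end{proof}

\subsection{The case $q=2$}

Let $H_\chi$ be the space of $\chi$-equivariant functions on $\widetilde Y$. Every complex $F$ is the orthogonal sum of the functions $F_\chi(y)=\mathbb{E}_{a\in A}\overline{\chi(a)}F(ay)$, and $F_\chi\in H_\chi$. The operators $f\mapsto f\circ\sigma_t^{\pm1}$ commute with $A$ and so preserve each $H_\chi$; therefore $L$ preserves each $H_\chi$, and $\mathcal{E}(F)=\sum_\chi\mathcal{E}(F_\chi)$. On $H_\chi$ the operator $D_j$ is multiplication by $\chi(a_j)-1$, whose squared modulus is $3$ or $0$. Hence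
\begin{equation}\label{eq:Dj}
\mathbb{E}_j\|D_jF\|_2^2=\sum_\chi\frac{3|\chi|}k\,\|F_\chi\|_2^2 .
\end{equation}
By \eqref{eq:maxmin} and Lemma~\ref{lem:gapYtilde}, the right side is at most $3\cdot128\max(1,K^2/k)\,\mathcal{E}(F)=2688\max(1,K^2/k)\|\nabla F\|_2^2$. This is \eqref{eq:scalar} for $q=2$.

\subsection{The case $q>2$: strategy}

There is no useful $L^\infty$ version of \eqref{eq:scalar} to interpolate with, since $y$ and $a_jy$ are at distance at least $g$. As in Proposition~\ref{prop:empty}, we interpolate instead the operators $D_jL^n$, which are bounded on $L^\infty$ and small on $L^2$. There the gap was a constant and a bounded number of steps sufficed. Here the gap on $H_\chi$ may be as small as $K^{-2}$, so the walk must be followed up to time about $K^2$, and we split $F$ into the pieces $L^n(1-L^n)F$ with $n=1,2,4,\dots$. Two estimates enter. The factor $L^n$ contributes about $(K^2/kn)^{1/q}$ for $n\le K^2$ (Lemma~\ref{lem:smoothing}), and $(1-L^n)F$ has norm of order $\sqrt n\,\|\nabla F\|_q$ (Lemma~\ref{lem:walk}). The product grows with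 $n$ and equals $Kk^{-1/q}$ at $n=K^2$. The square root is essential: the triangle inequality gives only $n\|\nabla F\|_q$, which leads to $K^2k^{-1/q}$ and leaves a gap between (b) and (c).

Fix $q>2$ and let $\kappa=1/3584=1/(28\cdot128)$. By \eqref{eq:dirichlet} and Lemma~\ref{lem:gapYtilde},
\begin{equation}\label{eq:Lchi}
0\le L|_{H_\chi}\le1-\kappa\min(1,|\chi|/K^2).
\end{equation}
For $n\ge0$ let $S_n$ map a complex function $F$ on $\widetilde Y$ to the function $(y,j)\mapsto(D_jL^nF)(y)$ on $\widetilde Y\times\{1,\dots,k\}$. The left side of \eqref{eq:scalar} is $\|S_0F\|_q$, and $S_0L^n=S_n$. Each $D_j$ has norm at most $2$ on $L^q$ and on $L^\infty$, so $\|S_0\|_{q\to q}\le2$ and $\|S_n\|_{\infty\to\infty}\le2$.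

\begin{lemma}\label{lem:smoothing}
For $n\ge1$,
\[
\|S_n\|_{q\to q}\le2\Big[\Big(\frac{K^2}{\kappa kn}\Big)^{1/q}e^{-\kappa n/(qK^2)}+e^{-\kappa n/q}\Big].
\]
\end{lemma}

\begin{proof}
Apply \eqref{eq:Dj} to $L^nF$, whose components are $L^nF_\chi$. By \eqref{eq:Lchi} and $1-x\le e^{-x}$,
\[
\|S_n\|_{2\to2}^2\le\max_{|\chi|\ge1}\frac{3|\chi|}k\,e^{-2\kappa n\min(1,|\chi|/K^2)} .
\]
For $1\le|\chi|\le K^2$ split the exponential into two equal factors: $xe^{-x}\le1$ gives $|\chi|e^{-\kappa n|\chi|/K^2}\le K^2/\kappa n$, and $e^{-\kappa n|\chi|/K^2}\le e^{-\kappa n/K^2}$. For $|\chi|\ge K^2$ use $|\chi|\le k$. Thus $\|S_n\|_{2\to2}^2\le3\big[\frac{K^2}{\kappa kn}e^{-\kappa n/K^2}+e^{-\kappa n}\big]$. Now apply \eqref{eq:RT}, the inequality $(x+x')^{1/q}\le x^{1/q}+x'^{1/q}$, and $2^{1-2/q}3^{1/q}=2(3/4)^{1/q}\le2$.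
\end{proof}

\subsection{Displacement of the walk}

Real random variables $\Delta_1,\dots,\Delta_l$ are \emph{martingale differences} for a filtration $\mathcal{F}_0\subset\dots\subset\mathcal{F}_l$ if $\Delta_i$ is $\mathcal{F}_i$-measurable and $\mathbb{E}[\Delta_i\mid\mathcal{F}_{i-1}]=0$. Burkholder's inequality~\cite{Burkholder} states that for $2\le q<\infty$ there is $B_q\ge1$ with $\|\sum_i\Delta_i\|_q\le B_q\|(\sum_i\Delta_i^2)^{1/2}\|_q$. The triangle inequality in $L^{q/2}$, available because $q\ge2$, turns this into
\begin{equation}\label{eq:burk}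
\Big\|\sum_i\Delta_i\Big\|_q\le B_q\Big(\sum_i\|\Delta_i\|_q^2\Big)^{1/2}.
\end{equation}
The increments of $F$ along the walk are not martingale differences, because they have a drift. But at a given vertex the expected value of $F$ at the next step and at the previous step are the same, so the drifts cancel when the steps are grouped in pairs.

\begin{lemma}\label{lem:walk}
Let $F$ be a real function on a $\sigma$-set $Z$. Then $\|(1-L^n)F\|_q\le4B_q\sqrt n\,\|\nabla F\|_q$ for $n=1$ and for all even $n\ge2$.
\end{lemma}

\begin{proof}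
The case $n=1$ is \eqref{eq:onestep}. Let $n=2l$. Let $W_0,\dots,W_n$ be the Markov chain on $Z$ with $W_0$ uniform, which at each step stays with probability $\frac12$ and applies each $\sigma_t^{\pm1}$ with probability $\frac1{28}$. Each $W_i$ is uniform, $\mathbb{E}[F(W_{i+1})\mid W_0,\dots,W_i]=(LF)(W_i)$, and, since the transition probabilities are symmetric, $(W_n,\dots,W_0)$ has the same law as $(W_0,\dots,W_n)$. One step has size
\[
\delta:=\|F(W_{i+1})-F(W_i)\|_q=\Big(\frac1{14}\sum_t\|F\circ\sigma_t-F\|_q^q\Big)^{1/q}\le\|\nabla F\|_q .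
\]
Since $((1-L^n)F)(W_0)=\mathbb{E}[F(W_0)-F(W_n)\mid W_0]$ and conditional expectation is a contraction on $L^q$, it suffices to bound $\|F(W_n)-F(W_0)\|_q$. For $1\le i\le l$ put
\[
\Delta_i=F(W_{2i})-(LF)(W_{2i-1}),\qquad\Delta_i'=F(W_{2i-2})-(LF)(W_{2i-1}).
\]
Then $\Delta_i-\Delta_i'=F(W_{2i})-F(W_{2i-2})$, so $F(W_n)-F(W_0)=\sum_i\Delta_i-\sum_i\Delta_i'$. The variable $\Delta_i$ is a function of $W_0,\dots,W_{2i}$, and its conditional expectation given $W_0,\dots,W_{2i-1}$, hence also given $W_0,\dots,W_{2i-2}$, is zero. So $\Delta_1,\dots,\Delta_l$ are martingale differences. Reversing time carries $(\Delta_l',\dots,\Delta_1')$ to $(\Delta_1,\dots,\Delta_l)$, so $\sum_i\Delta_i'$ has the same law as $\sum_i\Delta_i$. Further, $\Delta_i$ is the difference of $F(W_{2i})-F(W_{2i-1})$ and its conditional expectation given $W_{2i-1}$, so $\|\Delta_i\|_q\le2\delta$. By \eqref{eq:burk} each sum has norm at most $2B_q\sqrt l\,\delta$, and $\|F(W_n)-F(W_0)\|_q\le4B_q\sqrt l\,\delta\le4B_q\sqrt n\,\|\nabla F\|_q$.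
\end{proof}

\subsection{Summation over dyadic times}

\begin{proof}[Proof of Proposition~\ref{prop:scalar} for $q>2$]
Since $L^{2^m}(1-L^{2^m})=L^{2^m}-L^{2^{m+1}}$, for every $N\ge1$
\[
F=(1-L)F+\sum_{m=0}^{N-1}L^{2^m}(1-L^{2^m})F+L^{2^N}F .
\]
Applying $S_0$ gives
\[
\|S_0F\|_q\le2\|(1-L)F\|_q+\sum_{m=0}^{N-1}\|S_{2^m}\|_{q\to q}\,\|(1-L^{2^m})F\|_q+\|S_{2^N}\|_{q\to q}\|F\|_q .
\]
The last term tends to $0$ as $N\to\infty$ by Lemma~\ref{lem:smoothing}, and the first is at most $\|\nabla F\|_q$ by \eqref{eq:onestep}. With $\alpha=\frac12-\frac1q>0$, Lemmas~\ref{lem:smoothing} and~\ref{lem:walk} give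
\[
\|S_0F\|_q\le\|\nabla F\|_q+8B_q\|\nabla F\|_q\Big[\Big(\frac{K^2}{\kappa k}\Big)^{1/q}\sum_{m\ge0}2^{m\alpha}e^{-\kappa2^m/(qK^2)}+\sum_{m\ge0}2^{m/2}e^{-\kappa2^m/q}\Big].
\]
The second sum converges and depends only on $q$. In the first put $w=qK^2/\kappa\ge1$. The terms with $2^m\le w$ are bounded by a geometric series with ratio $2^\alpha>1$ and largest term at most $w^\alpha$. For each $m$ with $2^m>w$ there is an integer $l\ge0$ with $2^m/w\in(2^l,2^{l+1}]$; different $m$ give different $l$, and the term is at most $w^\alpha2^{(l+1)\alpha}e^{-2^l}$. Hence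
\[
\sum_{m\ge0}2^{m\alpha}e^{-2^m/w}\le w^\alpha\Big[\frac1{1-2^{-\alpha}}+\sum_{l\ge0}2^{(l+1)\alpha}e^{-2^l}\Big]=C_q'\,K^{2\alpha},
\]
with $C_q'$ depending only on $q$. (This step needs $\alpha>0$, which is why $q=2$ was treated separately.) As $K^{2/q}k^{-1/q}K^{2\alpha}=Kk^{-1/q}$, we obtain $\|S_0F\|_q\le C_q(1+Kk^{-1/q})\|\nabla F\|_q$ with $C_q$ depending only on $q$.
\end{proof}

This completes the proof of Theorem~\ref{thm:finite}, and with it the proofs of Theorems~\ref{thm:main} and~\ref{thm:class}.

\begin{thebibliography}{9}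

\bibitem{Burkholder}
Burkholder, Ann. Math. Statist. \textbf{37} (1966).

\bibitem{problem}
\emph{Expanders and Baum-Connes type conjectures}, \texttt{http://www.math.vanderbilt.edu/\%7Emsapir/galn/GALNsp12.pdf}.

\bibitem{LPS}
Lubotzky, Phillips and Sarnak, Combinatorica \textbf{8} (1988).

\end{thebibliography}
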